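# Linear maps near pseudo-additive maps: the Hahn–Banach argument with values in a Banach space

## 1. Real-valued pseudo-additive maps

Let $Z$ be a real Banach space and let $F$ be a map from $Z$ to another real Banach space $Y$. We do not assume that $F$ is linear or continuous.

**Definition (homogeneous).** $F$ is homogeneous if $F(\lambda z)=\lambda F(z)$ for all $\lambda\in\mathbb R$ and $z\in Z$.

**Definition (pseudo-additive).** $F$ is pseudo-additive with respect to the norm of $Z$ if
$$\|F(x+y)-F(x)-F(y)\|\le\|x\|+\|y\|-\|x+y\|\qquad(x,y\in Z).\tag{1}$$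

So the failure of additivity of $F$ at $(x,y)$ is at most the slack in the triangle inequality at $(x,y)$. Where the triangle inequality is an equality, $F$ must be exactly additive.

**Definition (finite distance).** $F$ is at finite distance from an additive map $A:Z\to Y$ if there is a constant $M$ with $\|F(x)-A(x)\|\le M\|x\|$ for all $x\in Z$. Here additive means only $A(x+y)=A(x)+A(y)$; $A$ need not be bounded.

We cannot insist on a bounded $A$: every linear map $F$, bounded or not, satisfies (1) with left side $0$.

We begin with $Y=\mathbb R$. A real function $S$ on a real vector space $V$ is *positively homogeneous* (p.h.) if $S(\lambda x)=\lambda S(x)$ for $\lambda>0$, and *sublinear* if it is real-valued, p.h. and subadditive, that is, $S(x+y)\le S(x)+S(y)$. Note that p.h. forces $S(0)=2S(0)$, so $S(0)=0$. The Hahn–Banach theorem says: if $S$ is sublinear on $V$ and $v\in V$, there is a linear $a:V\to\mathbb R$ with $a\le S$ and $a(v)=S(v)$. (Extend $tv\mapsto tS(v)$ from the line through $v$. It is dominated by $S$ there, because for $t<0$ we have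 $0=S(0)\le S(|t|v)+S(-|t|v)$, that is, $tS(v)\le S(tv)$.)

**The scalar case.** *Let $F:Z\to\mathbb R$ be homogeneous and pseudo-additive. Then there is a linear $A:Z\to\mathbb R$ with $|F(z)-A(z)|\le\|z\|$ for all $z$.*

**Proof.** Write $p=\|\cdot\|$ and $S=p+F$. One half of (1) says $F(x+y)-F(x)-F(y)\le p(x)+p(y)-p(x+y)$ with $F$ replaced by its negative on the left allowed as well, because of the absolute value. The version
$$-\big(p(x)+p(y)-p(x+y)\big)\le -\big(F(x+y)-F(x)-F(y)\big)$$
rearranges to $S(x+y)\le S(x)+S(y)$. So $S$ is sublinear, and Hahn–Banach gives a linear $A\le S=p+F$. Apply this at $-z$: since $F$ and $A$ are odd, $-A(z)\le p(z)-F(z)$. The two inequalities together say $|F-A|\le p$. $\blacksquare$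

We can get more from the same argument, and the form of the stronger result will guide us later. The other half of (1) says that $T=p-F$ is sublinear. Fix $v\in Z$ and choose linear functionals $a_1\le S$ and $a_2\le T$ with $a_1(v)=S(v)$ and $a_2(v)=T(v)$. Put $\ell=\frac12(a_1+a_2)$ and $L=\frac12(a_1-a_2)$. Then
$$(p-\ell)+(F-L)=S-a_1\ge0,\qquad(p-\ell)-(F-L)=T-a_2\ge0,$$
so
$$|F-L|\le p-\ell,\qquad \ell(v)=p(v),\qquad L(v)=F(v).\tag{2}$$
A second linear functional $\ell$, lying below the norm, has come in as a partner of $L$.

Now the question. It is posed in the paper "Some remarks stemming from Ulam's problem about nearly additive mappings" (http://matematicas.unex.es/~fcabello/files/printable/05pub.pdf).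

**Problem.** Let $Y$ and $Z$ be real Banach spaces and let $F:Z\to Y$ be homogeneous and pseudo-additive. Must $F$ be at finite distance from some additive map $Z\to Y$?

We shall see that the answer is yes, always, with a linear $A$ and with the constant $M=1$, and that $1$ is optimal. What changes when $\mathbb R$ becomes $Y$ is that there is no order on the values: neither $p+F$ nor "$A\le S$" makes sense.

## 2. Three examples by hand

**The line.** If $Z=\mathbb R$, then $F(z)=zF(1)$ is linear.

**The space $\ell_1^n$.** For $Z=\ell_1^n$ and any $Y$, the vectors $x_1e_1,\dots,x_ne_n$ satisfy $\|x_1e_1+\dots+x_ke_k\|=\|x_1e_1+\dots+x_{k-1}e_{k-1}\|+\|x_ke_k\|$. So (1) forces exact additivity at each stage, and $F(x)=\sum_iF(x_ie_i)=\sum_ix_iF(e_i)$. Again $F$ is linear.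

**The midrange on $\mathbb R^2$.** Here is an example where $F$ is not linear. For $x=(x_1,x_2)$ let $m(x)=\max(x_1,x_2,0)$, which is sublinear, and let
$$\|x\|=\tfrac12\big(m(x)+m(-x)\big),\qquad\omega(x)=\tfrac12\big(m(x)-m(-x)\big).$$
Since $-m(-x)=\min(x_1,x_2,0)$, the number $\omega(x)$ is the midpoint of the smallest interval containing $x_1,x_2,0$, and $\|x\|$ is half the length of that interval. This $\|\cdot\|$ is a norm: it is sublinear and even, and it vanishes only if $x_1=x_2=0$. The map $\omega$ is p.h. and odd, hence homogeneous. With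
$$a=m(x)+m(y)-m(x+y)\ge0,\qquad b=m(-x)+m(-y)-m(-x-y)\ge0$$
we get
$$|\omega(x+y)-\omega(x)-\omega(y)|=\tfrac12|b-a|\le\tfrac12(a+b)=\|x\|+\|y\|-\|x+y\|.\tag{3}$$
So $\omega$ is pseudo-additive. It is not additive: $\omega(1,0)=\omega(0,1)=\omega(1,1)=\frac12$. At this pair the left side of (3) is $\frac12$ and the right side is $\frac12+\frac12-\frac12=\frac12$, so there is equality.

In the language of Section 1, $\|\cdot\|+\omega=m$ and $\|\cdot\|-\omega=m(-\,\cdot)$: the two sublinear functionals are in plain view.

## 3. Where extension by one dimension stops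

The textbook proof of Hahn–Banach extends a functional by one dimension at a time. Let us try this for general $Y$. Suppose $W\subset Z$ is a subspace, $A:W\to Y$ is linear with $\|F-A\|\le\|\cdot\|$ on $W$, and $w\notin W$. We want a value $c=A(w)$. By homogeneity it is enough to have
$$\|F(u+w)-A(u)-c\|\le\|u+w\|\qquad\text{for all }u\in W,$$
that is, $c$ must lie in all the closed balls $B_u$ with center $F(u+w)-A(u)$ and radius $\|u+w\|$. Do two of these balls meet? For $u,u'\in W$, the distance between the centers is at most
$$\|F(u+w)+F(-u'-w)-F(u-u')\|+\|F(u-u')-A(u-u')\|,$$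
where $F(-u'-w)=-F(u'+w)$. By (1) the first term is at most $\|u+w\|+\|u'+w\|-\|u-u'\|$, and the second is at most $\|u-u'\|$. So the distance between the centers is at most the sum of the radii: *any two* of the balls meet.

In $\mathbb R$, closed bounded intervals that meet in pairs have a common point, and the step is complete. In a general Banach space this is false: three closed unit discs in the Euclidean plane whose centers form an equilateral triangle of side $2$ touch in pairs, and no point lies in all three.

The failure is not only one of method; for a badly chosen $A$ on $W$ there is no $c$ at all. Take $Z=\ell_\infty^3$, $\varphi(x)=x_1+x_2+x_3$, $W=Y=\ker\varphi$, $F=0$, and let $A$ be the identity of $W$. Then $\|F-A\|\le\|\cdot\|$ on $W$. An extension to $Z$ with the same bound would be a linear projection $P$ of $Z$ onto $W$ of norm at most $1$. Such a projection has the form $Px=x-\varphi(x)u$ with $\varphi(u)=1$. Its $i$-th coordinate has coefficient $1-u_i$ at $x_i$ and $-u_i$ at the two other coordinates. Choosing $x_j=\pm1$ suitably, we get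
$$\|P\|\ge|1-u_i|+2|u_i|\ge1+|u_i|.$$
So $u_i=0$ for each $i$, against $\varphi(u)=1$.

Of course $A=0$ on $W$ would have been a fine choice for this $F$. The lesson is that one cannot fix $A$ on a subspace without looking at the whole space. We need an argument that keeps all of $Z$ in view at every stage.

## 4. From two sublinear functionals to one admissible pair

There is another proof of Hahn–Banach, which never leaves the whole space. Start from a sublinear $S$, pass by Zorn's lemma to a minimal sublinear functional below it, and show that minimal ones are linear. For the last part one lowers $S$ in a direction $x$ by putting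
$$S_x(y)=\inf_{s>0}\big(S(y+sx)-S(sx)\big).$$
Let us apply this to the two functionals $S=d+G$ and $T=d-G$ at the same time and write everything in terms of $d$ and $G$.

First, for real-valued p.h. $d$ and $G$, both $d+G$ and $d-G$ are subadditive if and only if $|G(x+y)-G(x)-G(y)|\le d(x)+d(y)-d(x+y)$. Second, both $d'+G'\le d+G$ and $d'-G'\le d-G$ hold if and only if $|G'-G|\le d-d'$. Both conditions make sense when $G$ has values in a Banach space, once absolute values become norms. Third, the infimum defining $S_x$ has no meaning for vectors. But with $s=1/t$ the expression is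
$$S(y+x/t)-S(x/t)=\frac{S(x+ty)-S(x)}t,$$
and for sublinear $S$ this decreases as $t\downarrow0$, so the infimum is a limit: a directional derivative. Limits do make sense in $Y$. This is the plan.

From now on $V$ is a real vector space and $Y$ a real Banach space. A map $G:V\to Y$ is p.h. if $G(\lambda x)=\lambda G(x)$ for $\lambda>0$; again $G(0)=0$.

**Definition (admissible pair).** A pair $(d,G)$ is admissible if $d:V\to\mathbb R$ is sublinear, $G:V\to Y$ is p.h., and
$$\|G(x+y)-G(x)-G(y)\|\le d(x)+d(y)-d(x+y)\qquad(x,y\in V).\tag{4}$$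

For example, $(\|\cdot\|,\omega)$ from Section 2 is admissible, and so is $(\ell,L)$ for any linear $\ell:V\to\mathbb R$ and $L:V\to Y$.

**Definition (order).** For admissible pairs,
$$(d',G')\preceq(d,G)\iff\|G'(y)-G(y)\|\le d(y)-d'(y)\quad\text{for all }y\in V.\tag{5}$$

This is a partial order. It is clearly reflexive. If $(d'',G'')\preceq(d',G')\preceq(d,G)$, then $\|G''-G\|\le\|G''-G'\|+\|G'-G\|\le(d'-d'')+(d-d')=d-d''$, so it is transitive. If both relations hold between two pairs, then $d-d'\ge0$ and $d'-d\ge0$, so $d=d'$ and then $\|G'-G\|\le0$; it is antisymmetric. Note that $(d',G')\preceq(d,G)$ implies $d'\le d$. Going down, every movement of $G$ is paid for by a decrease of the real number $d$.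

**Theorem 1.** *Let $(p,F)$ be an admissible pair and $v\in V$. Then there are a linear functional $\ell:V\to\mathbb R$ and a linear map $L:V\to Y$ with*
$$\|F(x)-L(x)\|\le p(x)-\ell(x)\quad(x\in V),\qquad\ell(v)=p(v),\quad L(v)=F(v).$$

This is (2) with values in $Y$. The first condition says precisely $(\ell,L)\preceq(p,F)$. The proof takes the next three sections.

## 5. Differentiating an admissible pair

**Step 1.** *This step produces, for each direction $x$, an admissible pair below a given one.* Let $(d,G)$ be admissible and $x\in V$. For $t>0$ and $y\in V$ put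
$$r_t(y)=\frac{d(x+ty)-d(x)}t,\qquad R_t(y)=\frac{G(x+ty)-G(x)}t.$$

*Claim.* The limits $d_x(y)=\lim_{t\downarrow0}r_t(y)$ and $G_x(y)=\lim_{t\downarrow0}R_t(y)$ exist, the latter in norm; the pair $(d_x,G_x)$ is admissible; and $(d_x,G_x)\preceq(d,G)$.

**Existence of the limits.** Let $0<s<t$. Then
$$x+sy=\Big(1-\frac st\Big)x+\frac st(x+ty),$$
with positive coefficients. Apply (4) to the two summands on the right and use positive homogeneity:
$$\Big\|G(x+sy)-\Big(1-\frac st\Big)G(x)-\frac stG(x+ty)\Big\|\le\Big(1-\frac st\Big)d(x)+\frac std(x+ty)-d(x+sy).$$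
Divide by $s$. Inside the norm we get
$$\frac{G(x+sy)-G(x)}s-\frac{G(x+ty)-G(x)}t=R_s(y)-R_t(y),$$
and the right side becomes, in the same way, $r_t(y)-r_s(y)$. So
$$\|R_s(y)-R_t(y)\|\le r_t(y)-r_s(y)\qquad(0<s<t).\tag{6}$$
In particular $r_s(y)\le r_t(y)$, so $r_t(y)$ does not increase as $t\downarrow0$. It is bounded below: $d(x)=d\big((x+ty)+t(-y)\big)\le d(x+ty)+t\,d(-y)$ gives $r_t(y)\ge-d(-y)$. Hence $r_t(y)$ converges to a real number $d_x(y)$. If $0<s<t\le\delta$, then (6) gives $\|R_s(y)-R_t(y)\|\le r_\delta(y)-d_x(y)$, which tends to $0$ as $\delta\downarrow0$. So $R_t(y)$ is Cauchy as $t\downarrow0$, and it converges because $Y$ is complete.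

**Positive homogeneity.** For $\lambda>0$,
$$r_t(\lambda y)=\lambda\,\frac{d(x+\lambda ty)-d(x)}{\lambda t}=\lambda r_{\lambda t}(y),$$
and likewise $R_t(\lambda y)=\lambda R_{\lambda t}(y)$. Let $t\downarrow0$.

**Inequality (4) for the limit pair.** Let $y,z\in V$ and $u=y+z$. We compare the points $x+ty$ and $x+tz$, whose sum is $2x+tu$. By positive homogeneity,
$$G(2x+tu)=2G\Big(x+\frac t2u\Big)=2G(x)+tR_{t/2}(u),\qquad d(2x+tu)=2d(x)+t\,r_{t/2}(u).$$
Also $G(x+ty)=G(x)+tR_t(y)$, and similarly for $z$ and for $d$. Put these into (4) for the vectors $x+ty$ and $x+tz$; the terms $2G(x)$ and $2d(x)$ cancel. Division by $t$ gives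
$$\|R_{t/2}(y+z)-R_t(y)-R_t(z)\|\le r_t(y)+r_t(z)-r_{t/2}(y+z).$$
Let $t\downarrow0$: this is (4) for $(d_x,G_x)$. Its right side is therefore nonnegative, so $d_x$ is subadditive. Thus $(d_x,G_x)$ is admissible.

**Order.** Apply (4) to $x$ and $ty$: $\|G(x+ty)-G(x)-tG(y)\|\le d(x)+t\,d(y)-d(x+ty)$. Divide by $t$:
$$\|R_t(y)-G(y)\|\le d(y)-r_t(y).$$
Let $t\downarrow0$ to get $\|G_x(y)-G(y)\|\le d(y)-d_x(y)$, which is $(d_x,G_x)\preceq(d,G)$. The claim is proved.

One value of $d_x$ is known exactly. For $0<t<1$ we have $d(x+t(-x))=(1-t)d(x)$, so $r_t(-x)=-d(x)$, and therefore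
$$d_x(-x)=-d(x).\tag{7}$$

**The derivative of the midrange pair.** Let $(d,G)=(\|\cdot\|,\omega)$ on $\mathbb R^2$ and $x=(1,0)$. For small $t>0$ the largest of the three numbers $1+ty_1,\ ty_2,\ 0$ is $1+ty_1$ and the smallest is $t\min(y_2,0)$. Hence
$$d_x(y)=\tfrac12\big(y_1+\max(-y_2,0)\big),\qquad G_x(y)=\tfrac12\big(y_1+\min(y_2,0)\big).$$
This is not yet linear. Differentiate this new pair at $(0,1)$: the terms with $y_2$ vanish near that point, and we arrive at $\ell(y)=L(y)=\frac12y_1$. Let us check the result directly. With $\alpha=\max(y_1,y_2,0)-y_1\ge0$ and $\beta=\min(y_1,y_2,0)\le0$,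
$$|\omega(y)-L(y)|=\tfrac12|\alpha+\beta|\le\tfrac12(\alpha-\beta)=\|y\|-\ell(y).$$

## 6. Descending along chains; minimal pairs

In the example two derivatives gave a linear pair. In general we let Zorn's lemma do the descending.

**Step 2.** *This step supplies the hypothesis of Zorn's lemma.* Let $\mathcal C$ be a nonempty chain of admissible pairs, all $\preceq(d_0,G_0)$ for some admissible $(d_0,G_0)$. *Claim:* there is an admissible pair $\preceq$ every member of $\mathcal C$.

Fix $y\in V$. For $(d,G)\in\mathcal C$ we have $0=d(0)\le d(y)+d(-y)$ and $d\le d_0$, so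
$$d(y)\ge-d(-y)\ge-d_0(-y).$$
Hence $d_\infty(y)=\inf_{(d,G)\in\mathcal C}d(y)$ is a real number. Regard $\mathcal C$ as a directed set, going downward in $\preceq$. Since $d(y)$ decreases along it, $d_\infty(y)$ is the limit of the net $(d(y))_{\mathcal C}$.

Given $\varepsilon>0$, choose $(d,G)\in\mathcal C$ with $d(y)<d_\infty(y)+\varepsilon$. Every $(d',G')\preceq(d,G)$ in $\mathcal C$ satisfies
$$\|G'(y)-G(y)\|\le d(y)-d'(y)\le d(y)-d_\infty(y)<\varepsilon,$$
so any two members of $\mathcal C$ below $(d,G)$ have values at $y$ within $2\varepsilon$ of each other. The net $(G(y))_{\mathcal C}$ is Cauchy, and it converges to some $G_\infty(y)\in Y$ by completeness.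

Positive homogeneity and (4) each involve only finitely many vectors, so they pass to the pointwise limits: $d_\infty$ and $G_\infty$ are p.h. and satisfy (4). In (4) the right side is nonnegative, so $d_\infty$ is subadditive, and $(d_\infty,G_\infty)$ is admissible. Finally, fix $(d,G)\in\mathcal C$. All $(d',G')\preceq(d,G)$ in $\mathcal C$ satisfy $\|G'(y)-G(y)\|\le d(y)-d'(y)$ for every $y$; in the limit, $\|G_\infty(y)-G(y)\|\le d(y)-d_\infty(y)$. So $(d_\infty,G_\infty)\preceq(d,G)$.

**Step 3.** *This step finds minimal pairs and shows that they are linear.* Consider the set of all admissible pairs $\preceq(d_0,G_0)$. It is nonempty, and every nonempty chain in it has a lower bound, which by transitivity lies again in the set. Zorn's lemma gives a minimal element of the set, and by transitivity it is minimal among all admissible pairs. So below every admissible pair there is a minimal one.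

Let $(\ell,L)$ be minimal and $x\in V$. By Step 1, $(\ell_x,L_x)\preceq(\ell,L)$, so $(\ell_x,L_x)=(\ell,L)$ by minimality; in particular $\ell_x=\ell$. Now (7) reads
$$\ell(-x)=\ell_x(-x)=-\ell(x)\qquad(x\in V).$$
So $\ell$ is odd as well as sublinear, and
$$\ell(x+y)\le\ell(x)+\ell(y)=-\big(\ell(-x)+\ell(-y)\big)\le-\ell(-x-y)=\ell(x+y).$$
Equality holds throughout, so $\ell$ is additive; being p.h. and odd, it is linear.

Now the right side of (4) for $(\ell,L)$ is $\ell(x)+\ell(y)-\ell(x+y)=0$. Hence $L(x+y)=L(x)+L(y)$. From $L(0)=0$ we get $L(-x)=-L(x)$, and together with positive homogeneity this makes $L$ linear. So we never had to examine $L$ by itself: once $\ell$ is linear, (4) leaves $L$ no choice.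

## 7. The prescribed vector, and the answer to the problem

**Step 4.** *This step arranges the conditions at $v$ and finishes the proof of Theorem 1.* The point is to start the descent not from $(p,F)$ but from its derivative at $v$. By Step 3, choose a minimal pair $(\ell,L)\preceq(p_v,F_v)$; then $\ell$ and $L$ are linear. By Step 1, $(p_v,F_v)\preceq(p,F)$, so by transitivity $(\ell,L)\preceq(p,F)$, that is,
$$\|F(x)-L(x)\|\le p(x)-\ell(x)\qquad(x\in V).$$
From $\ell\le p_v$ and (7),
$$-\ell(v)=\ell(-v)\le p_v(-v)=-p(v),$$
so $\ell(v)\ge p(v)$. Since also $\ell\le p$, we get $\ell(v)=p(v)$. Then $\|F(v)-L(v)\|\le p(v)-\ell(v)=0$, so $L(v)=F(v)$. This proves Theorem 1. $\blacksquare$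

**Corollary 2.** *Let $Z$ be a real normed space, $Y$ a real Banach space, and $F:Z\to Y$ homogeneous and pseudo-additive. Then there are a linear $A:Z\to Y$ and a linear functional $\ell$ with*
$$\|F(z)-A(z)\|\le\|z\|-|\ell(z)|\le\|z\|\qquad(z\in Z).$$
*For any prescribed $v\in Z$ one can arrange $\ell(v)=\|v\|$ and $A(v)=F(v)$.*

**Proof.** The pair $(\|\cdot\|,F)$ is admissible: for $d=\|\cdot\|$ and $G=F$, condition (4) is exactly (1). Theorem 1 with $V=Z$ gives linear $\ell$ and $A=L$ with $\ell(v)=\|v\|$, $A(v)=F(v)$ and
$$\|F(z)-A(z)\|\le\|z\|-\ell(z)\qquad(z\in Z).$$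
Replace $z$ by $-z$. Since $F$ and $A$ are odd, the left side does not change, and we get $\|F(z)-A(z)\|\le\|z\|+\ell(z)$. The two bounds together are $\|F(z)-A(z)\|\le\|z\|-|\ell(z)|$. $\blacksquare$

So the answer to the problem is yes for all real Banach spaces $Y$ and $Z$, with $M=1$ and with $A$ linear. Completeness of $Y$ was used in Steps 1 and 2, to make limits exist; completeness of $Z$ was not used. The axiom of choice enters through Zorn's lemma, and the argument is in ZFC.

## 8. Admissible pairs are those with a linear minorant touching at every point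

The conclusion of Theorem 1, required at every $v$, gives back the hypothesis.

**Theorem 3.** *Let $p:V\to\mathbb R$ and $F:V\to Y$ be p.h. Then $(p,F)$ is admissible if and only if for every $v\in V$ there are linear $\ell_v:V\to\mathbb R$, $L_v:V\to Y$ with $\|F-L_v\|\le p-\ell_v$ on $V$, $\ell_v(v)=p(v)$ and $L_v(v)=F(v)$.*

**Proof.** "Only if" is Theorem 1. For "if", let $x,y\in V$ and use the hypothesis at $v=x+y$. Since $F(v)=L_v(v)=L_v(x)+L_v(y)$,
$$F(x+y)-F(x)-F(y)=\big(L_v(x)-F(x)\big)+\big(L_v(y)-F(y)\big).$$
The norm of the right side is at most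
$$p(x)-\ell_v(x)+p(y)-\ell_v(y)=p(x)+p(y)-\ell_v(v)=p(x)+p(y)-p(x+y).$$
This is (4). Its right side is therefore nonnegative, so $p$ is subadditive, hence sublinear, and $(p,F)$ is admissible. $\blacksquare$

For the midrange pair on $\mathbb R^2$, the linear pair $\ell(y)=L(y)=\frac12y_1$ found in Section 5 touches $(\|\cdot\|,\omega)$ at $v=(1,0)$ and also at $v=(1,1)$: in both cases $\|v\|=\omega(v)=\frac12=\ell(v)$.

## 9. The midrange on $c_0$ and the constant 1

**Theorem 4.** *There is a Banach space $Z$ isomorphic to $c_0$ such that, for every Banach space $Y\ne\{0\}$, there is a homogeneous pseudo-additive $F:Z\to Y$ with the following property: if $A:Z\to Y$ is additive and $\|F-A\|\le M\|\cdot\|$, then $M\ge1$.*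

We use the midrange with infinitely many coordinates. The mechanism is this: at each unit vector $e_n$ the midrange is as large as the norm, while an additive map that is bounded in the norm of $Z$ must be small at most of the $e_n$.

**Step 1.** *The space.* On $c_0$ let $m(x)=\sup_i\max(x_i,0)$. It is finite and p.h., and it is subadditive because $\max(x_i+y_i,0)\le\max(x_i,0)+\max(y_i,0)$. As before put
$$\|x\|=\tfrac12\big(m(x)+m(-x)\big),\qquad\omega(x)=\tfrac12\big(m(x)-m(-x)\big).$$
Since $\|x\|_\infty=\max(m(x),m(-x))$ and both numbers are nonnegative,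
$$\tfrac12\|x\|_\infty\le\|x\|\le\|x\|_\infty.$$
The function $\|\cdot\|$ is sublinear and even, so it is a norm equivalent to $\|\cdot\|_\infty$, and $Z=(c_0,\|\cdot\|)$ is a Banach space isomorphic to $c_0$.

**Step 2.** *The map.* The function $\omega$ is p.h. and odd, hence homogeneous, and $|\omega|\le\|\cdot\|$. The computation (3) used only that $m$ is sublinear, so it applies again, and $\omega$ is pseudo-additive. By Hahn–Banach choose $y_0\in Y$ and $y^*\in Y^*$ with $\|y_0\|=\|y^*\|=y^*(y_0)=1$, and put $F(x)=\omega(x)y_0$. Because $\|y_0\|=1$, $F$ is homogeneous and pseudo-additive.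

**Step 3.** *The lower bound for $M$.* Let $A$ be additive with $\|F-A\|\le M\|\cdot\|$, and put $a^*=y^*\circ A$. This is an additive real function. Since $y^*\circ F=\omega$ and $\|y^*\|=1$,
$$|\omega-a^*|\le M\|\cdot\|,\qquad|a^*|\le M\|\cdot\|+|\omega|\le(M+1)\|\cdot\|.$$
For $N\ge1$ choose signs $\varepsilon_i=\pm1$ with $\varepsilon_ia^*(e_i)=|a^*(e_i)|$. An additive map commutes with multiplication by $\pm1$, and $\big\|\sum_{i\le N}\varepsilon_ie_i\big\|\le\big\|\sum_{i\le N}\varepsilon_ie_i\big\|_\infty=1$. Therefore
$$\sum_{i\le N}|a^*(e_i)|=a^*\Big(\sum_{i\le N}\varepsilon_ie_i\Big)\le(M+1)\Big\|\sum_{i\le N}\varepsilon_ie_i\Big\|\le M+1.$$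
This holds for every $N$, so $a^*(e_n)\to0$. On the other hand $m(e_n)=1$ and $m(-e_n)=0$, so $\omega(e_n)=\|e_n\|=\frac12$, and
$$\tfrac12-|a^*(e_n)|\le|\omega(e_n)-a^*(e_n)|\le\tfrac M2\qquad\text{for all }n.$$
Let $n\to\infty$: $M\ge1$. $\blacksquare$

## 10. Projections onto semi-$L$-summands

**Definition (semi-$L$-summand).** A closed subspace $Y$ of a Banach space $X$ is a semi-$L$-summand if each $x\in X$ has a unique nearest point $\pi(x)$ in $Y$, and $\|x\|=\|\pi(x)\|+\|x-\pi(x)\|$.

**Example.** Let $X=\ell_\infty^3$ and let $Y$ be the line of constant vectors. For $x\in X$ let $M=\max_ix_i$ and $\mu=\min_ix_i$. The distance from $x$ to the constant vector with entry $c$ is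
$$\max(M-c,\,c-\mu)=\frac{M-\mu}2+\Big|c-\frac{M+\mu}2\Big|,$$
so the nearest point is unique, with entry $\frac12(M+\mu)$. Putting $c=0$ in the same formula gives $\|x\|=\|x-\pi(x)\|+\|\pi(x)\|$. So $Y$ is a semi-$L$-summand. The map $\pi$ is not linear: $\pi(1,0,0)$, $\pi(0,1,0)$ and $\pi(1,1,0)$ all have entry $\frac12$. Still, there is a linear projection of norm $1$ onto $Y$, for instance the one sending $x$ to the constant vector with entry $x_1$.

**Corollary 5.** *Every semi-$L$-summand of a real Banach space is the range of a linear projection of norm at most $1$.*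

The nearest-point map $\pi$ fixes $Y$ and does not increase the norm, but need not be linear. We shall correct it by a linear map obtained from Corollary 2.

**Step 1.** *A homogeneous norm-preserving lifting.* Let $Y\subset X$ be a semi-$L$-summand, $Z=X/Y$ with the quotient norm, and $q:X\to Z$ the quotient map. For $y\in Y$, translation by $y$ maps $Y$ onto $Y$ and preserves distances, so uniqueness of nearest points gives $\pi(x+y)=\pi(x)+y$. In the same way, multiplication by $\lambda\ne0$ maps $Y$ onto $Y$ and scales distances by $|\lambda|$, so $\pi(\lambda x)=\lambda\pi(x)$; for $\lambda=0$ this is $\pi(0)=0$. If $q(x')=q(x)$, then $x'=x+y$ with $y\in Y$, and $x'-\pi(x')=x-\pi(x)$. So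
$$\sigma(q(x))=x-\pi(x)$$
defines a map $\sigma:Z\to X$. It is homogeneous because $\pi$ is. Since $\pi(x)\in Y$, $q\sigma$ is the identity of $Z$. Finally $\|\sigma(q(x))\|=\|x-\pi(x)\|$ is the distance from $x$ to $Y$, so $\|\sigma(z)\|=\|z\|$.

**Step 2.** *A pseudo-additive map into $Y$.* Let $s:Z\to X$ be a linear right inverse of $q$; it exists algebraically, by choosing preimages of a Hamel basis of $Z$, and it need not be bounded. Put $F=\sigma-s$. Since $q(\sigma(z)-s(z))=z-z=0$, $F$ maps $Z$ to $Y$, and it is homogeneous. For $z,z'\in Z$ put $w=\sigma(z)+\sigma(z')$. Then $q(w)=z+z'$, so $\sigma(z+z')=w-\pi(w)$ by the definition of $\sigma$. As $s$ is linear,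
$$F(z+z')-F(z)-F(z')=\sigma(z+z')-\sigma(z)-\sigma(z')=-\pi(w).$$
By the norm identity in the definition, $\|\pi(w)\|=\|w\|-\|w-\pi(w)\|$. Here $\|w\|\le\|\sigma(z)\|+\|\sigma(z')\|=\|z\|+\|z'\|$ and $\|w-\pi(w)\|=\|\sigma(z+z')\|=\|z+z'\|$. So
$$\|F(z+z')-F(z)-F(z')\|\le\|z\|+\|z'\|-\|z+z'\|,$$
and $F$ is pseudo-additive.

**Step 3.** *The projection.* The space $Y$ is closed in a Banach space, hence complete, and Corollary 2 gives a linear $A:Z\to Y$ with $\|F(z)-A(z)\|\le\|z\|$. Define
$$Q(x)=x-s(q(x))-A(q(x))\qquad(x\in X).$$
This is linear. We have $q(x-s(q(x)))=0$, so $x-s(q(x))\in Y$; since $A$ has values in $Y$, so has $Q$. If $x\in Y$, then $q(x)=0$ and $Q(x)=x$. Thus $Q$ is a linear projection of $X$ onto $Y$. Now $x=\pi(x)+\sigma(q(x))$, so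
$$Q(x)=\pi(x)+\sigma(q(x))-s(q(x))-A(q(x))=\pi(x)+(F-A)(q(x)),$$
and therefore
$$\|Q(x)\|\le\|\pi(x)\|+\|q(x)\|=\|\pi(x)\|+\|x-\pi(x)\|=\|x\|.\qquad\blacksquare$$
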